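# Coflat quotient coalgebras and faithfully flat coideal subalgebras

Throughout, $k$ is a field, $\otimes$ without a subscript is over $k$, and $H$ is a Hopf algebra over $k$ with comultiplication $\Delta$, counit $\varepsilon$ and antipode $S$. The antipode is not assumed bijective. We write $\Delta(h)=h_1\otimes h_2$ and $\rho(v)=v_0\otimes v_1$ for comultiplications and right coactions. $\mathcal M^C$ and $\mathcal M^H$ are the categories of right $C$-comodules and right $H$-comodules.

## 1. A left ideal in a quantum plane

Fix $\zeta\in k$, $\zeta\ne 0$. Let $H$ be the algebra with generators $x,x^{-1},y$ and the relation $yx=\zeta xy$. It has the basis $x^iy^j$ with $i\in\mathbb Z$, $j\ge0$, and $y^jf(x)=f(\zeta^jx)y^j$ for $f\in k[x^{\pm1}]$. Call the largest $j$ with $f_j\neq0$ the degree of $\sum_jf_j(x)y^j$. Degrees add under multiplication, because $k[x^{\pm1}]$ is a domain. So $H$ is a domain.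

Put $\Delta(x)=x\otimes x$, $\Delta(y)=y\otimes1+x\otimes y$, $\varepsilon(x)=1$, $\varepsilon(y)=0$, $S(x)=x^{-1}$, $S(y)=-x^{-1}y$. This respects the relation:
$$\Delta(y)\Delta(x)=yx\otimes x+x^2\otimes yx=\zeta(xy\otimes x+x^2\otimes xy)=\zeta\Delta(x)\Delta(y),$$
and $S(x)S(y)=-x^{-2}y$ equals $\zeta S(y)S(x)=-\zeta x^{-1}yx^{-1}=-x^{-2}y$. The antipode law holds on $y$: $S(y)+S(x)y=0$ and $y+xS(y)=0$. So $H$ is a Hopf algebra.

Let $z=y+x-1$. A direct check gives $\Delta(z)=z\otimes 1+x\otimes z$, and $\varepsilon(z)=0$. Hence $\Delta(hz)=h_1z\otimes h_2+h_1x\otimes h_2z$, so $I=Hz$ is a left ideal and a coideal. It is not a right ideal if $\zeta\ne1$. Indeed $zx-\zeta xz=(1-\zeta)x(x-1)$ is nonzero of degree $0$, while nonzero elements of $Hz$ have degree at least $1$.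

Let $C=H/I$ with projection $\pi$. Modulo $I$ we have $f(x)y^j\equiv f(x)y^{j-1}(1-x)$, which has degree at most $j-1$. So $C$ is spanned by the $g_i=\pi(x^i)$, and these are independent because $Hz\cap k[x^{\pm1}]=0$. Thus $C$ is a coalgebra with a basis of elements satisfying $\Delta(g_i)=g_i\otimes g_i$, and it is a left $H$-module. It is not a quotient algebra of $H$ when $\zeta\neq1$. One should think of $C$ as functions on a "subgroup" that may fail to be a quantum subgroup.

What are the functions on the corresponding homogeneous space? They should be the elements invariant under the coaction of $C$: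
$$B=\{h\in H:\ \delta(h)=\pi(1)\otimes h\},\qquad \delta(h)=\pi(h_1)\otimes h_2 .$$
Let $w=x^{-1}z$. Then $\Delta(w)=w\otimes x^{-1}+1\otimes w$ and $\pi(w)=0$, so $\delta(w)=\pi(1)\otimes w$. For $h,h'\in H$ we have $\delta(hh')=h_1\pi(h_1')\otimes h_2h'_2$. If $\delta(h')=\pi(1)\otimes h'$, this equals $\pi(h_1)\otimes h_2h'$. By induction $\delta(w^j)=\pi(1)\otimes w^j$, and then $\delta(x^iw^j)=g_i\otimes x^iw^j$. Since $w^j$ has degree $j$ with leading coefficient a unit of $k[x^{\pm1}]$, the $x^iw^j$ form a basis of $H$. Comparing the coefficients of the $g_i$ gives $B=k[w]$.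

Two things happen. First, $B^+=B\cap\ker\varepsilon=Bw$, so $HB^+=Hw=Hx^{-1}z=Hz=I$: the algebra $B$ remembers $C$. Second, the $w^jx^i$ also form a basis of $H$, by the same leading term argument, so $H$ is a free left $B$-module with basis $x^i$, $i\in \mathbb Z$.

So the quotient coalgebra $C$ comes from a subalgebra $B$ over which $H$ is as flat as one can wish. For which quotients $C$ does this happen?

## 2. Coideal subalgebras, cotensor products, and the theorem

**Definition (module factor coalgebra).** A left $H$-module factor coalgebra of $H$ is a quotient $C=H/I$, where $I\subseteq H$ is a left ideal and a coideal. Let $\pi:H\to C$ be the projection.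

Then $\Delta(hc)=h_1c_1\otimes h_2c_2$ and $\varepsilon(hc)=\varepsilon(h)\varepsilon(c)$ for $h\in H$, $c\in C$. The element $\pi(1)$ satisfies $\Delta(\pi(1))=\pi(1)\otimes\pi(1)$, and $\varepsilon(\pi(1))=1$, so $C\neq0$. Via $\pi$, every right $H$-comodule is a right $C$-comodule, and $H$ is a left $C$-comodule by $\delta=(\pi\otimes\mathrm{id})\Delta$.

**Definition (coideal subalgebra).** A right coideal subalgebra of $H$ is a subalgebra $B$ with $\Delta(B)\subseteq B\otimes H$. Put $B^+=B\cap\ker\varepsilon$. Then $HB^+$ is a left ideal and a coideal, so $H/HB^+$ is a left $H$-module factor coalgebra. $H$ is called left faithfully $B$-flat if it is faithfully flat as a left $B$-module.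

**Definition (cotensor product, coflatness).** For $V\in\mathcal M^C$, the cotensor product $V\square_CH$ is the kernel of
$$V\otimes H\to V\otimes C\otimes H,\qquad v\otimes h\mapsto v_0\otimes v_1\otimes h-v\otimes\pi(h_1)\otimes h_2 .$$
It is a right $H$-comodule through $\mathrm{id}\otimes\Delta$. We write $\Psi(V)=V\square_CH$. $H$ is left $C$-coflat if $\Psi:\mathcal M^C\to\mathcal M^H$ is exact, and left faithfully $C$-coflat if $\Psi$ is faithfully exact.

Being built from a kernel, $\Psi$ is always left exact, so coflatness says that $\Psi$ preserves surjections. An exact functor is faithfully exact if and only if it kills no nonzero object. We use coflatness in this form.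

In Section 1, a right $C$-comodule is a graded space $V=\bigoplus_i V_i$ with $V_i=\{v:\rho(v)=v\otimes g_i\}$. There $\Psi(V)=\bigoplus_iV_i\otimes x^iB$, so $H$ is left faithfully $C$-coflat.

For any left $H$-module factor coalgebra $C$ put
$$B=\{h\in H:\ \pi(h_1)\otimes h_2=\pi(1)\otimes h\}.\tag{1}$$

**Lemma 2.1.** $B$ is a right coideal subalgebra, $HB^+\subseteq I$, and $B\cong\Psi(k\pi(1))$. Every right coideal subalgebra $B'$ with $HB'^+\subseteq I$ is contained in $B$.

Proof. $B$ is the kernel of the map $H\to C\otimes H$, $h\mapsto\pi(h_1)\otimes h_2-\pi(1)\otimes h$, which is right $H$-colinear when $H$ coacts on the second factor of $C\otimes H$. So $\Delta(B)\subseteq B\otimes H$. Clearly $1\in B$. For $b,b'\in B$,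
$$\pi(b_1b_1')\otimes b_2b_2'=b_1\pi(b_1')\otimes b_2b_2'=b_1\pi(1)\otimes b_2b'=\pi(b_1)\otimes b_2b'=\pi(1)\otimes bb'.$$
Applying $\mathrm{id}\otimes\varepsilon$ to the condition in (1) gives $\pi(b)=\varepsilon(b)\pi(1)$, so $B^+\subseteq I$ and $HB^+\subseteq I$. The identification $B\cong\Psi(k\pi(1))$, $b\mapsto\pi(1)\otimes b$, is the definition. If $HB'^+\subseteq I$ and $b\in B'$, then $b_1\in B'$, so $\pi(b_1)=\varepsilon(b_1)\pi(1)$ and $\pi(b_1)\otimes b_2=\pi(1)\otimes b$. $\square$

For $X\in\mathcal M^H$ and $V\in\mathcal M^C$ let $X\otimes V\in\mathcal M^C$ with coaction $x\otimes v\mapsto x_0\otimes v_0\otimes x_1v_1$.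

**Lemma 2.2.** The map $\varphi(x\otimes v\otimes h)=x_0\otimes v\otimes x_1h$ restricts to a bijection $X\otimes(V\square_CH)\to(X\otimes V)\square_CH$.

Proof. On $X\otimes V\otimes H$ consider
$$D_1(x\otimes v\otimes h)=x\otimes v_0\otimes v_1\otimes h-x\otimes v\otimes\pi(h_1)\otimes h_2,$$
$$D_2(x\otimes v\otimes h)=x_0\otimes v_0\otimes x_1v_1\otimes h-x\otimes v\otimes\pi(h_1)\otimes h_2 .$$
Their kernels are $X\otimes(V\square_CH)$ and $(X\otimes V)\square_CH$. Let $\psi(x\otimes v\otimes c\otimes h)=x_0\otimes v\otimes x_1c\otimes x_2h$. Both $\varphi$ and $\psi$ are bijective. The inverses act by $S(x_1)$ instead of $x_1$, diagonally for $\psi$: $\psi^{-1}(x\otimes v\otimes c\otimes h)=x_0\otimes v\otimes S(x_2)c\otimes S(x_1)h$. Now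
$$D_2\varphi(x\otimes v\otimes h)=x_0\otimes v_0\otimes x_1v_1\otimes x_2h-x_0\otimes v\otimes x_1\pi(h_1)\otimes x_2h_2=\psi D_1(x\otimes v\otimes h),$$
so $\varphi$ maps $\ker D_1$ onto $\ker D_2$. $\square$

Here is a quotient for which everything fails. Let $H=\mathcal O(SL_2)=k[a,b,c,d]/(ad-bc-1)$, a commutative domain, with the matrix comultiplication, and let $I=(c)$. It is a coideal, since $\Delta(c)=c\otimes a+d\otimes c$. Then $C=k[a^{\pm1},b]$ with $\pi(d)=a^{-1}$. The map $\delta=(\pi\otimes\mathrm{id})\Delta$ is an algebra map with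
$$\delta(a)=a\otimes a+b\otimes c,\quad\delta(b)=a\otimes b+b\otimes d,\quad\delta(c)=a^{-1}\otimes c,\quad\delta(d)=a^{-1}\otimes d.$$
The $a^n\in C$ satisfy $\Delta(a^n)=a^n\otimes a^n$ and define one-dimensional comodules $k_n$. Their images are $\Psi(k_n)=H_n:=\{h:\delta(h)=a^n\otimes h\}$.

We claim that $H_n$ consists of homogeneous polynomials in $c,d$ of degree $-n$. Take $h\in H_n$, $h\neq 0$, and work in $H[c^{-1}]=k[a,c^{\pm1},d]$, to which $\delta$ extends. Write $h=\sum_{i\le r}a^if_i$ with $f_i\in k[c^{\pm1},d]$, $f_r\ne0$. Viewed as a polynomial in $b\in C$, $\delta(h)$ has $b^r$-coefficient $(1\otimes c^r)\delta(f_r)\ne0$, while $a^n\otimes h$ does not involve $b\in C$. So $r=0$ and $h\in k[c^{\pm1},d]$, homogeneous of degree $-n$. The same argument in $H[d^{-1}]=k[b,c,d^{\pm1}]$ gives $h\in k[c,d^{\pm1}]$. Hence $h\in k[c,d]$.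

So $B=H_0=k$ and $HB^+=0\ne I$. By Lemma 2.1, no right coideal subalgebra $B'$ has $HB'^+=I$. And $H$ is not $C$-coflat. Let $X$ be the right $H$-comodule with basis $v_1,v_2$ and $v_1\mapsto v_1\otimes a+v_2\otimes c$, $v_2\mapsto v_1\otimes b+v_2\otimes d$. As a $C$-comodule it has the quotient $k_{-1}$, so $X\otimes k_1$ has the quotient $k_0$. But $\Psi(X\otimes k_1)\cong X\otimes H_1=0$ by Lemma 2.2, while $\Psi(k_0)=k\ne0$.

This suggests the following problem, which is taken from "Models of quasiprojective homogeneous spaces for Hopf algebras": if $H$ is left $C$-coflat, does $H$ have a right coideal subalgebra $B$ such that $C=H/HB^+$ and $H$ is left faithfully $B$-flat? There are two standing hypotheses on $H$.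

**Definition (residually finite dimensional).** $H$ is residually finite dimensional if the intersection of its ideals of finite codimension is $0$.

**Definition (classical right quotient ring).** Let $\Sigma$ be the set of regular elements (non-zero-divisors) of $H$. A classical right quotient ring of $H$ is a ring $Q=Q(H)\supseteq H$ in which every $s\in\Sigma$ is invertible and every element has the form $hs^{-1}$ with $h\in H$, $s\in\Sigma$.

The quantum plane of Section 1 satisfies both. It is an Ore extension of $k[x^{\pm1}]$ by an automorphism, hence a noetherian domain, so it has a division ring of fractions. For residual finiteness, let $c\neq0$ lie in $k$ or a finite extension of $k$, and let $V_{n,c}$ have basis $e_0,\dots,e_{n-1}$ with $xe_i=c\zeta^{-i}e_i$, $ye_i=e_{i+1}$, $e_n=0$. Then $yxe_i=c\zeta^{-i}e_{i+1}=\zeta xye_i$. A nonzero element $\sum_jf_j(x)y^j$ sends $e_0$ to $\sum_{j<n}f_j(c\zeta^{-j})e_j$. This is nonzero for suitable $n$ and $c$, so the element is not in the annihilator of $V_{n,c}$, an ideal of finite codimension.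

**Theorem A.** Let $H$ be residually finite dimensional with right artinian classical right quotient ring, and let $C$ be a left $H$-module factor coalgebra such that $H$ is left $C$-coflat. Let $B$ be as in (1). Then $H$ is left faithfully $C$-coflat, $C=H/HB^+$, and $H$ is left faithfully $B$-flat.

So the answer is yes.

**Theorem B.** Let $H$ be residually finite dimensional with right artinian classical right quotient ring $Q(H)$.

1. For a left $H$-module factor coalgebra $C$ the following are equivalent: (a) $H$ is left $C$-coflat; (b) $H$ is left faithfully $C$-coflat; (c) $C=H/HB^+$ for some right coideal subalgebra $B$ over which $H$ is left faithfully flat. In that case $B=\{h:\pi(h_1)\otimes h_2=\pi(1)\otimes h\}$ is unique, and $M\mapsto M/MB^+$, $V\mapsto V\square_CH$ are inverse equivalences $\mathcal M^H_B\simeq\mathcal M^C$.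
2. $B\mapsto H/HB^+$ is a bijection from the set of right coideal subalgebras $B$ with $H$ left faithfully $B$-flat onto the set of left $H$-module factor coalgebras $C$ with $H$ left $C$-coflat.
3. $S$ is injective and extends to an anti-automorphism of $Q(H)$. In particular $Q(H)$ is also left artinian and is the classical left quotient ring of $H$.

(The category $\mathcal M^H_B$ is defined in Section 3.) Three results may be quoted. Takeuchi: if $H$ is left faithfully flat over a right coideal subalgebra $B$, then $H$ is left faithfully $C$-coflat for $C=H/HB^+$. Schneider: for an arbitrary Hopf algebra $H$ and a factor Hopf algebra $C$ with bijective antipode, if $H$ is left $C$-coflat, then a right coideal subalgebra $B$ as in the problem exists. Masuoka–Wigner: if $S$ is bijective, $C=H/HR^+$ for a right coideal subalgebra $R$, and $H$ is left $C$-coflat, then $H$ is left faithfully flat over a possibly larger right coideal subalgebra $B$ with $HB^+=HR^+$. Only Takeuchi's result is used below, and only for the implication (c)$\Rightarrow$(b) and for part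 2 of Theorem B.

## 3. Relative Hopf modules, and two gaps

Assume that $H$ is left $C$-coflat, and let $B$ be as in (1). The sensible thing to try is to compare $C$-comodules with modules over $B$.

**Definition (relative Hopf modules).** For a right coideal subalgebra $B$, $\mathcal M^H_B$ is the category of right $B$-modules $M$ that are also right $H$-comodules, with $(mb)_0\otimes(mb)_1=m_0b_1\otimes m_1b_2$.

For instance $B$ and $H$ are objects of $\mathcal M^H_B$, and so is $X\otimes B$ for $X\in\mathcal M^H$, with $B$ acting on the second factor and coaction $x\otimes b\mapsto x_0\otimes b_1\otimes x_1b_2$.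

**Step 1.** This step sets up a pair of functors. If $\sum v\otimes h\in\Psi(V)$ and $b\in B$, then $\sum v\otimes hb\in\Psi(V)$, because
$$\pi(h_1b_1)\otimes h_2b_2=h_1\pi(b_1)\otimes h_2b_2=\pi(h_1)\otimes h_2b .$$
So $\Psi(V)\in\mathcal M^H_B$. Conversely let $\Phi(M)=M/MB^+$ with coaction $\bar m\mapsto\bar m_0\otimes\pi(m_1)$. This is well defined, since $\overline{m_0b_1}\otimes\pi(m_1b_2)=\bar m_0\otimes m_1\pi(b)=\varepsilon(b)\,\bar m_0\otimes\pi(m_1)$. The functor $\Phi=?\otimes_Bk$ is right exact. There are natural morphisms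
$$u_M:M\to\Psi\Phi(M),\ m\mapsto\bar m_0\otimes m_1;\qquad c_V:\Phi\Psi(V)\to V,\ \overline{\textstyle\sum v\otimes h}\mapsto\sum v\,\varepsilon(h).$$
Here $u_M$ is $B$-linear since $\overline{m_0b_1}\otimes m_1b_2=\bar m_0\otimes m_1b$. The map $c_V$ is well defined since $\varepsilon(hb)=0$ for $b\in B^+$. It is colinear because applying $\varepsilon$ to the last factor of $\sum v_0\otimes v_1\otimes h=\sum v\otimes\pi(h_1)\otimes h_2$ gives $\sum v_0\otimes v_1\varepsilon(h)=\sum v\otimes\pi(h)$, and the right side is the image of the coaction $\sum\overline{v\otimes h_1}\otimes\pi(h_2)$. Finally $\Psi(c_V)u_{\Psi(V)}=\mathrm{id}$, as $v\otimes h\mapsto\overline{v\otimes h_1}\otimes h_2\mapsto v\otimes h$.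

**Step 2.** This step shows that $u_M$ is always an isomorphism. For $M=X\otimes B$ we have $\Phi(X\otimes B)=X$, with coaction $x_0\otimes\pi(x_1)$, and $u(x\otimes b)=x_0\otimes x_1b$. This is the bijection of Lemma 2.2 for $V=k\pi(1)$, with $\Psi(V)\cong B$. An arbitrary $M\in\mathcal M^H_B$ is a quotient of $M\otimes B$ via the action $m\otimes b\mapsto mb$, which is a morphism of $\mathcal M^H_B$, and the kernel lies in $\mathcal M^H_B$. So $M$ has a presentation by objects of the form $X\otimes B$. As $\Psi$ is exact and $\Phi$ right exact, $\Psi\Phi$ is right exact, and $u_M$ is an isomorphism by the five lemma.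

**Step 3.** This step says what we get if $\Psi$ kills nothing. Let
$$\mathcal K=\{V\in\mathcal M^C:\Psi(V)=0\}.$$

**Proposition 3.1.** Suppose $H$ is left $C$-coflat and $\mathcal K=0$. Then $\Phi,\Psi$ are inverse equivalences between $\mathcal M^H_B$ and $\mathcal M^C$, $\Phi$ is exact, $C=H/HB^+$, and $B$ is a simple object of $\mathcal M^H_B$.

Proof. Since $u_{\Psi(V)}$ is an isomorphism, $\Psi(c_V)=u_{\Psi(V)}^{-1}$ is one. As $\Psi$ is exact, $\ker c_V$ and $\operatorname{coker}c_V$ lie in $\mathcal K=0$, so $c_V$ is an isomorphism. Take $V=C$. The map $h\mapsto\pi(h_1)\otimes h_2$ is an isomorphism $H\cong\Psi(C)$ in $\mathcal M^H_B$, and $c_C$ becomes the canonical map $H/HB^+\to C=H/I$, $\bar h\mapsto\pi(h)$. So $I=HB^+$. Finally $B\cong\Psi(k\pi(1))$, and $k\pi(1)$ is simple in $\mathcal M^C$. $\square$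

The first gap is $\mathcal K=0$. We know that $\Psi(c_V)$ is bijective, but coflatness alone gives no visible reason why $\Psi(V)=0$ should force $V=0$.

**Step 4.** This step looks ahead to flatness.

**Lemma 3.2.** Let $B'$ be a right coideal subalgebra of $H$ and $M\in\mathcal M^H_{B'}$. Then $M\otimes_{B'}H\cong(M/MB'^+)\otimes H$ naturally, via $m\otimes h\mapsto\bar m_0\otimes m_1h$.

Proof. The map is balanced, since $\overline{m_0b_1}\otimes m_1b_2h=\bar m_0\otimes m_1bh$. The inverse is $\bar m\otimes h\mapsto m_0\otimes S(m_1)h$. It is well defined, since for $b\in B'$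
$$m_0b_1\otimes S(m_1b_2)h=m_0\otimes b_1S(b_2)S(m_1)h=\varepsilon(b)\,m_0\otimes S(m_1)h .$$
The two maps are inverse to each other by the antipode law. $\square$

So under Proposition 3.1, $?\otimes_BH$ is exact on $\mathcal M^H_B$. But flatness concerns an arbitrary right $B$-module $N$. The natural trick is to replace $N$ by $N\otimes H\in\mathcal M^H_B$, with $(n\otimes h)b=nb_1\otimes hb_2$, and to use the map
$$(N\otimes H)\otimes_BH\to(N\otimes_BH)\otimes H,\qquad(n\otimes h)\otimes x\mapsto(n\otimes x_1)\otimes hx_2 .$$
If $S$ is bijective, the inverse is $(n\otimes x)\otimes h\mapsto(n\otimes hS^{-1}(x_2))\otimes x_1$, and $?\otimes_BH$ is then exact on all modules. This is the second gap: the formula needs a map $\sigma$ with $\sigma(h_2)h_1=\varepsilon(h)1=h_2\sigma(h_1)$, and $S^{-1}$ may not exist. The quotient ring $Q$ will supply such a $\sigma$ with values in $Q$. We construct it first, since it is also needed to close the first gap.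

## 4. A substitute for $S^{-1}$ with values in the quotient ring

From now on $H$ is as in Theorem A, and $Q=Q(H)$.

We recall standard facts. Finitely many elements of $Q$ have a common right denominator: $q_i=h_is^{-1}$. A ring homomorphism from $H$ that makes all $s\in\Sigma$ invertible extends uniquely to $Q$. By the Hopkins–Levitzki theorem, finitely generated right $Q$-modules have finite length, so an injective endomorphism of such a module is bijective. Hence an element of $M_n(Q)$, or of $Q\otimes A$ with $A$ a finite dimensional algebra, is invertible as soon as its left multiplication (on $Q^n$, resp. $Q\otimes A$) is injective. In these rings one-sided inverses are two-sided: if $uv=1$, left multiplication by $v$ is injective, so $v$ is invertible and $u=v^{-1}$.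

Let $\theta_A:H\to A$, or simply $\theta$, denote a nonzero finite dimensional factor algebra of $H$. These are directed: two of them are dominated by a third, since a finite intersection of ideals of finite codimension has finite codimension. Moreover:
$$\text{if }z\in U\otimes H\text{ and }(\mathrm{id}\otimes\theta_A)(z)=0\text{ for all }A,\text{ then }z=0.\tag{2}$$
Indeed, write $z=\sum u_i\otimes h_i$ with independent $u_i$. Then $\theta_A(h_i)=0$ for all $A$, so $h_i=0$.

**Definition (comodule matrix).** A matrix $a=(a_{ij})\in M_n(H)$ is a comodule matrix if $\Delta(a_{ij})=\sum_ka_{ik}\otimes a_{kj}$ and $\varepsilon(a_{ij})=\delta_{ij}$.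

Then $S(a)=(S(a_{ij}))$ is a two-sided inverse of $a$. If a right comodule has basis $e_j$ and $e_j\mapsto\sum_ie_i\otimes a_{ij}$, then $a$ is a comodule matrix. Every $h\in H$ lies in a finite dimensional subcoalgebra. If $e_j$ is a basis of it and $\Delta(e_j)=\sum_ie_i\otimes a_{ij}$, then $e_j=\sum_i\varepsilon(e_i)a_{ij}$. So every $h$ is a linear combination of entries of a comodule matrix. In the quantum plane, $a=\begin{pmatrix}x&y\\0&1\end{pmatrix}$ is a comodule matrix with $a^{-1}=S(a)=\begin{pmatrix}x^{-1}&-x^{-1}y\\0&1\end{pmatrix}$.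

**Step 1.** This step shows that $S$ is injective. Let $J=\ker S$. It is an ideal. From $\Delta S(h)=S(h_2)\otimes S(h_1)$ and $\varepsilon S=\varepsilon$ we get $\Delta(J)\subseteq\ker(S\otimes S)=J\otimes H+H\otimes J$ and $\varepsilon(J)=0$, so $J$ is a coideal.

We first show that $H/J$-subcomodules of finite dimensional $H$-comodules are $H$-subcomodules. Let $W$ be a finite dimensional right $H$-comodule and $P\subseteq W$ an $H/J$-subcomodule. Extend a basis of $P$ to one of $W$. The comodule matrix is $a=\begin{pmatrix}a_{11}&a_{12}\\a_{21}&a_{22}\end{pmatrix}$ with entries of $a_{21}$ in $J$, so $S(a_{21})=0$. The lower blocks of $S(a)a=1$ read $S(a_{22})a_{22}=1$ and $S(a_{22})a_{21}=0$. One-sided inverses in $M_r(H)\subseteq M_r(Q)$ are two-sided, so $S(a_{22})$ is invertible and $a_{21}=0$. That is, $P$ is an $H$-subcomodule.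

Now let $D\subseteq H$ be a finite dimensional subcoalgebra, $E=D^*$ its dual algebra, and $E'\subseteq E$ the subalgebra of functionals vanishing on $D\cap J$, i.e. the dual of $D/(D\cap J)\subseteq H/J$. A finite dimensional left $E$-module is the same as a right $D$-comodule ($f\cdot w=w_0f(w_1)$), and its $H/J$-subcomodules are its $E'$-submodules. In $W=E$ the $E'$-submodule $E'$ is therefore an $E$-submodule. It contains $1_E=\varepsilon|_D$. So $E'=E$ and $D\cap J=0$. As $H$ is the union of such $D$, $J=0$.

**Step 2.** This step makes transposes of comodule matrices invertible over $Q$. Let $a$ be a comodule matrix and $z\in H^n$ with $a^tz=0$, that is, $\sum_ja_{ji}z_j=0$ for all $i$. Applying $S$ gives $\sum_jS(z_j)S(a_{ji})=0$. As $S(a)$ is invertible, all $S(z_j)=0$, so $z=0$ by Step 1. With common right denominators, $a^t$ acts injectively on $Q^n$. Hence $a^t$ is invertible in $M_n(Q)$.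

**Step 3.** This step constructs $\sigma:H\to Q$. For a coalgebra $D$ and an algebra $F$, put on $\mathrm{Hom}(D,F)$ the associative product $(f*g)(d)=f(d_2)g(d_1)$, with unit $\varepsilon$. Let $D\subseteq H$ be a finite dimensional subcoalgebra with basis $e_j$ and comodule matrix $a$, and let $\iota:D\to Q$ be the inclusion. Then $(\iota*g)(e_j)=\sum_ia_{ij}g(e_i)$. So $g\mapsto\iota*g$ on $\mathrm{Hom}(D,Q)\cong Q^n$ is multiplication by $a^t$, hence bijective. So there is $\sigma_D$ with $\iota*\sigma_D=\varepsilon$. From $\iota*(\sigma_D*\iota)=\iota=\iota*\varepsilon$ we get $\sigma_D*\iota=\varepsilon$. By uniqueness of inverses the $\sigma_D$ glue to a map $\sigma:H\to Q$ with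
$$\sigma(h_2)h_1=\varepsilon(h)1=h_2\sigma(h_1).\tag{3}$$
Evaluated on entries, (3) says $(a^t)^{-1}=\sigma(a)^t$ for every comodule matrix. In the quantum plane, the inverse of $\begin{pmatrix}x&0\\y&1\end{pmatrix}$ is $\begin{pmatrix}x^{-1}&0\\-yx^{-1}&1\end{pmatrix}$, so $\sigma(y)=-yx^{-1}=S^{-1}(y)$.

The map $\sigma$ is antimultiplicative. In $\mathrm{Hom}(H\otimes H,Q)$ with the product $*$, the multiplication map $h\otimes h'\mapsto hh'$ has the left inverse $h\otimes h'\mapsto\sigma(hh')$, as $\sigma(h_2h'_2)h_1h_1'=\varepsilon(h)\varepsilon(h')$. It has the right inverse $h\otimes h'\mapsto\sigma(h')\sigma(h)$, as $h_2h_2'\sigma(h_1')\sigma(h_1)=\varepsilon(h)\varepsilon(h')$. So the two agree. Also $\sigma(1)=1$.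

Applying (3) to $S(h)$, whose comultiplication is $S(h_2)\otimes S(h_1)$, gives $\sigma(S(h_1))S(h_2)=\varepsilon(h)$. In $\mathrm{Hom}(H,Q)$ with the usual convolution, $S$ has inverse the inclusion. Hence $\sigma(S(h))=h$ for all $h$. (If $\sigma$ takes values in $H$, then applying $S$ to (3) gives $S(h_1)S(\sigma(h_2))=\varepsilon(h)$, so $S\sigma=\mathrm{id}$ as well and $S$ is bijective. So when $S$ is not bijective, values outside $H$ are unavoidable.)

**Step 4.** This step extends the coaction of $H$ on itself to $Q$, one finite dimensional factor algebra at a time. Let $\Delta_A(h)=h_1\otimes\theta(h_2)\in H\otimes A$. The map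
$$\kappa:H\otimes A\to H\otimes A,\qquad h\otimes a\mapsto h_1\otimes\theta(h_2)a$$
is bijective, with inverse $h\otimes a\mapsto h_1\otimes\theta(S(h_2))a$, and $\Delta_A(s)\kappa(h\otimes a)=\kappa(sh\otimes a)$. So for $s\in\Sigma$, left multiplication by $\Delta_A(s)$ is injective on $H\otimes A$, and, with common right denominators, on $Q\otimes A$. Hence $\Delta_A(s)$ is invertible in $Q\otimes A$, and $\Delta_A$ extends uniquely to a ring homomorphism
$$\tau_A:Q\to Q\otimes A .$$
By uniqueness the $\tau_A$ are compatible with surjections $A'\to A$ of factor algebras.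

The map $\kappa$ also shows that $H\otimes A$ is a free left $H$-module via $\Delta_A$. The ring $Q\otimes A$ is the directed union of the $(H\otimes A)(s^{-1}\otimes1)$, $s\in\Sigma$, and each of these is isomorphic to $H\otimes A$ by right multiplication by $s\otimes1$. So $Q\otimes A$ is flat as a left $H$-module via $\Delta_A$.

**Step 5.** This step computes $\tau_A\sigma$. For a comodule matrix $a$ the $(i,j)$ entry of $\tau_A(a^t)$ is $\sum_ka_{jk}\otimes\theta(a_{ki})$, so $\tau_A(a^t)=(1\otimes\theta(a^t))(a^t\otimes1)$. Both $\tau_A(a^t)$ and $a^t\otimes1$ are invertible, hence so is $1\otimes\theta(a^t)$ in $Q\otimes M_n(A)$. Therefore $\theta(a^t)x=0$ forces $x=0$ in the finite dimensional algebra $M_n(A)$, and $\theta(a^t)$ is invertible there. With $b=(a^t)^{-1}\in M_n(Q)$,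
$$\tau_A(b)=(b\otimes1)(1\otimes\theta(a^t))^{-1}.\tag{4}$$
As in Step 3, the invertibility of the $\theta(a^t)$ gives a $*$-inverse $\sigma_A:H\to A$ of $\theta$, with $\sigma_A(h_2)\theta(h_1)=\varepsilon(h)1=\theta(h_2)\sigma_A(h_1)$ and $\theta(a^t)^{-1}=\sigma_A(a)^t$. Then (4) reads $\tau_A(\sigma(a_{ij}))=\sum_k\sigma(a_{kj})\otimes\sigma_A(a_{ik})$, that is,
$$\tau_A(\sigma(h))=\sigma(h_2)\otimes\sigma_A(h_1).\tag{5}$$

**Step 6.** This step shows that $\sigma$ is injective. First, if $\sigma_A(h)=0$ for all $A$, then $h=0$. Given $A$, let $A_1=H/\ker(\theta S)$ with projection $\theta_1$. It is a nonzero finite dimensional factor algebra, as $\theta S$ is an antihomomorphism into $A$. Let $\bar S:A_1\to A$ be the antihomomorphism with $\bar S\theta_1=\theta S$. Applying $\bar S$ to $\sigma_{A_1}(h_2)\theta_1(h_1)=\varepsilon(h)$ gives $\theta(S(h_1))\,\bar S\sigma_{A_1}(h_2)=\varepsilon(h)$. Since $\theta S$ has convolution inverse $\theta$, $\bar S\sigma_{A_1}=\theta$. So $\theta_A(h)=0$ for all $A$, and $h=0$.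

Let $K_0=\ker\sigma$, a proper ideal of $H$. For $h\in K_0$, (5) gives $\sigma(h_2)\otimes\sigma_A(h_1)=0$ for all $A$. Writing $\sigma(h_2)\otimes h_1=\sum u_i\otimes h^{(i)}$ with independent $u_i$, we get $\sigma_A(h^{(i)})=0$ for all $A$, so $h^{(i)}=0$. Hence $\sigma(h_2)\otimes h_1=0$, i.e. $\Delta(h)\in H\otimes K_0$. Then $\varepsilon(h)1=S(h_1)h_2\in K_0$, so $\varepsilon(h)=0$. Thus $\varepsilon(K_0)=0$ and $h=h_1\varepsilon(h_2)=0$.

**Step 7.** This step shows that $Q$ is also the classical left quotient ring. Let $s\in\Sigma$. If $S(s)h=0$, then $\sigma(h)s=\sigma(h)\sigma(S(s))=0$, so $\sigma(h)=0$ and $h=0$. So left multiplication by $S(s)$ is injective on $H$, hence on $Q$, and $S(s)$ is invertible in $Q$. Therefore $S$ extends to a ring antihomomorphism $\hat S:Q\to Q$. It is injective: if $\hat S(hs^{-1})=0$ then $S(h)=0$, so $h=0$.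

Applying $\hat S$ to (3) gives $S(h_1)\hat S(\sigma(h_2))=\varepsilon(h)$, hence $\hat S\sigma(h)=h$. If $\sigma(s)q=0$ with $s\in\Sigma$, then $\hat S(q)s=0$, so $q=0$. Hence $\sigma(s)$ is invertible and $\sigma$ extends to an antihomomorphism $\hat\sigma:Q\to Q$. The ring endomorphism $\hat S\hat\sigma$ of $Q$ is the identity on $H$, so it is the identity. Thus $\hat S$ is bijective, and
$$Q=\hat S(Q)=\{S(s)^{-1}S(a):s\in\Sigma,\ a\in H\}.$$
Each $S(s)$ is invertible in $Q$, hence regular in $H$. So every element of $Q$ is $t^{-1}b$ with $t\in\Sigma$, $b\in H$, that is, $\Sigma$ is left Ore and $Q=\Sigma^{-1}H$.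

We record the consequences. $Q=\bigcup_tt^{-1}H$ is a directed union of right $H$-modules. For a left $H$-module $M$, the kernel of $M\to Q\otimes_HM$ is $\{m:tm=0\text{ for some }t\in\Sigma\}$. And $Y\otimes_HM=Y\otimes_QM$ for $Q$-modules $Y_Q$ and ${}_QM$, since $ys^{-1}\otimes m=ys^{-1}\otimes ss^{-1}m=y\otimes s^{-1}m$. Part 3 of Theorem B is now proved: $S$ is injective by Step 1, $\hat S$ is an anti-automorphism, and it carries the right artinian property to the left side.

## 5. Stable submodules of $Q^n$

**Definition (stable).** A subspace $Z\subseteq Q^n$ is stable if $\tau_A(Z)\subseteq Z\otimes A$ for all $A$, where $\tau_A$ is applied coordinatewise.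

Intersections of stable subspaces are stable, and $Q^J\subseteq Q^n$ is stable for $J\subseteq\{1,\dots,n\}$. For example, let $H=k^\Gamma$ be the functions on a finite group $\Gamma$, with idempotents $e_g$. Here $Q=H$, and taking $A=H$, $\tau_A(e_g)=\sum_{uv=g}e_u\otimes e_v$. A nonzero stable ideal contains some $e_g$, hence all $e_u$, so it is $Q$. This is general.

**Lemma 5.1.** A nonzero stable right or left ideal $R$ of $Q$ equals $Q$.

Proof. By right, respectively left, fractions, $R\cap H\ne0$. For $r\in R\cap H$ we have $r_1\otimes\theta_A(r_2)\in(R\otimes A)\cap(H\otimes A)=(R\cap H)\otimes A$ for all $A$. By (2) with $U=H/(R\cap H)$, $\Delta(r)\in(R\cap H)\otimes H$. Some $r\in R\cap H$ has $\varepsilon(r)\ne0$, since otherwise $r=\varepsilon(r_1)r_2=0$ for all of them. If $R$ is a right ideal, $\varepsilon(r)1=r_1S(r_2)\in R$. If $R$ is a left ideal, $\varepsilon(r)1=\sigma(r_2)r_1\in R$ by (3). $\square$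

**Lemma 5.2.** If $Z\subseteq Q^n$ is a stable left submodule, then $Q^n/Z$ is free.

Proof. Choose $J$ maximal with $Z\cap Q^J=0$. For $i\notin J$, $Z\cap Q^{J\cup\{i\}}\ne0$ projects to coordinate $i$ injectively, because the kernel lies in $Z\cap Q^J$. The image is a nonzero stable left ideal, hence $Q$. So $e_i\in Z+Q^J$. Therefore $Q^n=Z\oplus Q^J$. $\square$

## 6. Flat bimodules attached to cyclic $H$-modules

Let $X=Hx_0$ be a cyclic left $H$-module. Give $X\otimes Q$ the left action $h(x\otimes q)=h_1x\otimes h_2q$ and the obvious right $Q$-action, and put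
$$N_X=Q\otimes_H(X\otimes Q),\qquad[x\otimes q]=1\otimes(x\otimes q),\qquad\gamma=[x_0\otimes1].$$
This is a $Q$-bimodule. Since $hx_0\otimes q=h_1(x_0\otimes S(h_2)q)$, we have $[hx_0\otimes q]=h_1\gamma S(h_2)q$, so $N_X=Q\gamma Q$.

Two examples. For $X=k$ with the action by $\varepsilon$, $N_k=Q\otimes_HQ=Q$. For $X=H$, $x_0=1$, the bijection $h\otimes q\mapsto h_1\otimes h_2q$ turns left multiplication on the first factor of $H\otimes Q$ into the diagonal action, so $N_H\cong Q\otimes Q$, with $\gamma=1\otimes1$.

The $\tau_A$ act on $N_X$ too. The map $X\otimes Q\to X\otimes Q\otimes A$, $x\otimes q\mapsto x\otimes\tau_A(q)$, is semilinear along $\Delta_A$, because $h_1x\otimes\tau_A(h_2q)=h_1x\otimes(h_2\otimes\theta(h_3))\tau_A(q)$. So it induces a map $\tau_A:N_X\to N_X\otimes A=(Q\otimes A)\otimes_{H\otimes A}(X\otimes Q\otimes A)$ with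
$$\tau_A(q\nu q')=\tau_A(q)\tau_A(\nu)\tau_A(q'),\qquad\tau_A([x\otimes1])=[x\otimes1]\otimes1.\tag{6}$$

**Lemma 6.1.** $N_X$ is flat as a left $Q$-module.

Proof. The purpose is to exhibit $N_X$ as a directed union of flat modules, built from free ones.

Let $Y\subseteq H$ be a finite dimensional right coideal with basis $e_j$ and $\Delta(e_j)=\sum_ie_i\otimes a_{ij}$. On $Q\otimes Y$ put $\tau_A(q\otimes y)=q^0\otimes y_1\otimes q^1\theta(y_2)$, where $\tau_A(q)=q^0\otimes q^1$. It is left semilinear along $\tau_A$. Write $e$ for the column of the $e_j$. Then $\tau_A(e)=(1\otimes\theta(a^t))(e\otimes1)$. Let $b=(a^t)^{-1}\in M_n(Q)$ and $w=be$. As $b$ is invertible, the $w_j$ form a $Q$-basis of $Q\otimes Y$, and by (4)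
$$\tau_A(w)=(b\otimes1)(1\otimes\theta(a^t))^{-1}(1\otimes\theta(a^t))(e\otimes1)=w\otimes1 .$$
So $Q\otimes Y\cong Q^n$ compatibly with $\tau_A$. The map $f:Q\otimes Y\to N_X$, $q\otimes y\mapsto q\gamma y$, commutes with $\tau_A$, since by (6) $\tau_A(q\gamma y)=\tau_A(q)(\gamma\otimes1)\Delta_A(y)$. Hence $\tau_A(\ker f)\subseteq\ker(f\otimes\mathrm{id}_A)=\ker f\otimes A$, the kernel is stable, and the image $Q\gamma Y$ is free by Lemma 5.2.

The directed union $Q\gamma H=\bigcup_YQ\gamma Y$ is therefore flat. Finally $N_X=Q\gamma Q=\bigcup_{s\in\Sigma}Q\gamma Hs^{-1}$ is a directed union of left modules, each isomorphic to $Q\gamma H$ by right multiplication by $s$. $\square$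

## 7. The largest subcomodule killed by $\Psi$

From here on $H$ is left $C$-coflat. Since $\Psi$ is exact and commutes with direct sums, $\mathcal K$ is closed under subobjects, quotients and direct sums. Let $T$ be the largest right subcomodule of $C$ lying in $\mathcal K$, i.e. the sum of all of them.

**Lemma 7.1.** (i) $V\in\mathcal K$ if and only if $\rho(V)\subseteq V\otimes T$. In particular, $T=0$ implies $\mathcal K=0$. (ii) $T$ is a left $H$-submodule of $C$. (iii) If $h\in H$ and $\pi(h_1)\otimes h_2\in T\otimes H$, then $h=0$.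

Proof. (i) Let $V\in\mathcal K$ and $f\in V^*$. The map $V\to C$, $v\mapsto f(v_0)v_1$, is colinear, so its image is in $\mathcal K$, hence in $T$. As $f$ is arbitrary, $\rho(V)\subseteq V\otimes T$. Conversely, if this holds, $\rho$ embeds $V$ in $V\otimes T$, a direct sum of copies of $T$. If $T=0$, then $\rho(V)=0$ and $V=0$.

(ii) By Lemma 2.2, $\Psi(H\otimes T)\cong H\otimes\Psi(T)=0$, so $H\otimes T\in\mathcal K$. The map $H\otimes T\to C$, $h\otimes c\mapsto hc$, is colinear with image $HT$. So $HT\in\mathcal K$ and $HT\subseteq T$.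

(iii) The element $\pi(h_1)\otimes h_2$ lies in $(T\otimes H)\cap(C\square_CH)=T\square_CH=0$. Applying $\varepsilon\otimes\mathrm{id}$ after $\pi(h_1)\otimes h_2=0$ gives $h=0$. $\square$

**Proposition 7.2.** $T=0$. Hence $\mathcal K=0$, i.e. $H$ is left faithfully $C$-coflat.

By (iii), it suffices to show that if $T\neq 0$, then some nonzero $t\in H$ satisfies $t_1\bar1\otimes t_2=0$ in $(C/T)\otimes H$, where $C/T=H\bar1$ is a cyclic left $H$-module by (ii). The bimodule $N_{C/T}$ converts this into a question over $Q$. Let $\bar g=[\bar1\otimes1]\in N_{C/T}$.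

**Lemma 7.3.** If $\bar gq=0$ for some nonzero $q\in Q$, we reach a contradiction.

Proof. The right ideal $R_1=\{q\in Q:\bar gq=0\}$ is nonzero. It is stable: by (6), $0=\tau_A(\bar gq)=(\bar g\otimes1)\tau_A(q)$, and expanding $\tau_A(q)$ along a basis of $A$ gives $\tau_A(q)\in R_1\otimes A$. So $R_1=Q$ by Lemma 5.1, and $\bar g=0$. Now $\bar g=1\otimes(\bar1\otimes1)$ in $Q\otimes_H(C/T\otimes Q)$. By Step 7 of Section 4 there is $t\in\Sigma$ with $0=t(\bar1\otimes1)=t_1\bar1\otimes t_2$ in $C/T\otimes Q$, i.e. $\pi(t_1)\otimes t_2\in T\otimes H$. By Lemma 7.1(iii), $t=0$. But $t$ is regular. $\square$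

So, assuming $T\ne0$, we must find one nonzero $q$ with $\bar gq=0$. We look for it inside a category of comodules in which $Q$ itself and the spaces $V\otimes Q$ with $V\subseteq T$ can be compared.

## 8. A coring and its comodules of finite length

**Definition (coring).** A $Q$-coring is a $Q$-bimodule $G$ with bimodule maps $\Delta_G:G\to G\otimes_QG$ and $\varepsilon_G:G\to Q$ that are coassociative and counital. A right $G$-comodule is a right $Q$-module $Y$ with a $Q$-linear map $\rho:Y\to Y\otimes_QG$ that is coassociative and counital.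

For instance $Q\otimes Q$ is a $Q$-coring with $\Delta(q\otimes q')=(q\otimes1)\otimes_Q(1\otimes q')$ and $\varepsilon(q\otimes q')=qq'$.

**Step 1.** This step builds a coring from $C$. Since $C=H\pi(1)$ is cyclic, we may put $G=N_C$ and $g=[\pi(1)\otimes1]$. Then $hg=[\pi(h_1)\otimes h_2]$ for $h\in H$, and $G$ is generated as a bimodule by the elements $[c\otimes1]$. The map
$$C\otimes Q\to(C\otimes Q)\otimes_QG,\qquad c\otimes q\mapsto(c_1\otimes1)\otimes_Q[c_2\otimes q]$$
is right $Q$-linear. It is left $H$-linear, as $h(c\otimes q)=h_1c\otimes h_2q$ goes to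
$$(h_1c_1\otimes1)\otimes[h_2c_2\otimes h_3q]=(h_1c_1\otimes1)\otimes h_2[c_2\otimes q]=(h_1c_1\otimes h_2)\otimes[c_2\otimes q].$$
So it induces a bimodule map $\Delta_G:G\to G\otimes_QG$, $[c\otimes q]\mapsto[c_1\otimes1]\otimes[c_2\otimes q]$. Likewise $c\otimes q\mapsto\varepsilon(c)q$ is left $H$-linear and induces a bimodule map $\varepsilon_G:G\to Q$. Coassociativity and the counit laws hold on the generators $[c\otimes1]$, where they are those of $C$, hence everywhere. For $C=H$ this is the coring $Q\otimes Q$ above; for $C=k$ it is $Q$.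

**Step 2.** This step shows that we are in an abelian category. Let $\mathcal A$ be the category of right $G$-comodules that are finitely generated over $Q$. By Lemma 6.1, $?\otimes_QG$ is exact. So for a morphism $f:Y\to Z$ in $\mathcal A$ we have $\rho_Y(\ker f)\subseteq\ker(f\otimes G)=\ker f\otimes_QG$, and this is a coaction on $\ker f$. Cokernels inherit a coaction by right exactness. Hence $\mathcal A$ is abelian, with kernels, cokernels, sums and images computed in right $Q$-modules, and all objects have finite length. "Constituent" means composition factor in $\mathcal A$.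

**Step 3.** This step puts $C$-comodules into $\mathcal A$. For finite dimensional $V\in\mathcal M^C$, $V\otimes Q$ lies in $\mathcal A$ via $\rho(v\otimes q)=(v_0\otimes1)\otimes_Q[v_1\otimes q]$. This is exact in $V$. For $V=k\pi(1)$ we obtain the object $Q_g$: the module $Q$ with $\rho(q)=1\otimes gq$.

**Lemma 8.1.** If $W\in\mathcal M^H$ has dimension $w$, then $W\otimes Q\cong Q_g^{\,w}$.

Proof. Let $\alpha(w\otimes q)=w_0\otimes w_1q$, a bijection with inverse $w\otimes q\mapsto w_0\otimes S(w_1)q$. Then
$$\rho(\alpha(w\otimes q))=(w_0\otimes1)\otimes[\pi(w_1)\otimes w_2q]=(w_0\otimes1)\otimes w_1gq=(w_0\otimes w_1)\otimes gq=(\alpha\otimes\mathrm{id})\bigl((w\otimes1)\otimes gq\bigr),$$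
so $\alpha:Q_g^{\,w}\to W\otimes Q$ is an isomorphism in $\mathcal A$. $\square$

**Lemma 8.2.** Let $L_1,\dots,L_t$ be the pairwise non-isomorphic constituents of $Q_g$. For finite dimensional $V\in\mathcal M^C$, all constituents of $V\otimes Q$ are among the $L_i$.

Proof. Via $\rho$, $V$ embeds in some $C^n$, which is a quotient of $H^n$ in $\mathcal M^C$. By local finiteness $V$ is a quotient of a finite dimensional $C$-subcomodule of $H^n$, and this lies in a finite dimensional $H$-subcomodule $W$. So $V$ is a subquotient of $W$, and $V\otimes Q$ is a subquotient of $W\otimes Q\cong Q_g^{\,w}$. $\square$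

**Step 4.** This step introduces the test that elements of $T$ pass. The projection $C\to C/T$ induces a bimodule map $G\to N_{C/T}$. For $Y\in\mathcal A$ let $\bar\rho_Y:Y\to Y\otimes_QG\to Y\otimes_QN_{C/T}$, natural in $Y$. Since $N_{C/T}$ is left flat by Lemma 6.1, $\bar\rho_Y=0$ implies $\bar\rho_{Y'}=0$ for all subquotients $Y'$ of $Y$. If $V\subseteq T$ is a finite dimensional right subcomodule, then $\rho(V)\subseteq V\otimes T$ by Lemma 7.1(i), so
$$\bar\rho_{V\otimes Q}(v\otimes q)=(v_0\otimes1)\otimes[\bar v_1\otimes q]=0.\tag{7}$$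
Also $\bar\rho_{Q_g}(q)=1\otimes\bar gq$.

Suppose now that $T\neq0$, and take $V\subseteq T$ finite dimensional and nonzero. If $Q$ is a division ring, we are done. Then $Q_g$ has length one over $Q$, so it is simple in $\mathcal A$, and by Lemma 8.2 it is a constituent of $V\otimes Q\ne0$. By (7) $\bar\rho_{Q_g}=0$, so $\bar g=0$, and Lemma 7.3 gives the contradiction. In general choose a simple subobject $L\cong L_{i_0}$ of $Q_g$. If $L_{i_0}$ is a constituent of $V\otimes Q$, then $\bar\rho_L=0$, and by naturality $\bar gq=0$ for all $q\in L$, which again contradicts Lemma 7.3. But Lemma 8.2 only says that the constituents of $V\otimes Q$ are some of the $L_i$. Nothing so far forces $L_{i_0}$ to be one of them. For example, if $H=k^\Gamma$ and $C=k$, then $\mathcal A$ is the category of finitely generated $H$-modules, and $Q_g=H$ has $|\Gamma|$ different constituents. We need a way to move from one $L_i$ to another that respects both $Q_g$ and $V\otimes Q$. The maps $\tau_A$ provide it.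

## 9. Twisting by $\tau_A$

**Step 1.** This step defines an exact functor on $Q$-modules. Write $Q_A=Q\otimes A$. For finitely generated $Y_Q$ let
$$F_A(Y)=Y\otimes_QQ_A,$$
where $Q_A$ is a left $Q$-module via $\tau_A$ and a right $Q$-module via $q\mapsto q\otimes1$. It is finitely generated over $Q$. Since $F_A(Y)=Y\otimes_HQ_A$ (Section 4, Step 7) and $Q_A$ is left $H$-flat via $\Delta_A$ (Section 4, Step 4), $F_A$ is exact.

**Step 2.** This step lifts $F_A$ to $\mathcal A$. The bimodule $G_A=G\otimes A$ is a coring over $Q_A$ with $\Delta_G\otimes\mathrm{id}$ and $\varepsilon_G\otimes\mathrm{id}$, where $G_A\otimes_{Q_A}G_A=(G\otimes_QG)\otimes A$. The map $\tau_A:G\to G_A$ of (6) is semilinear along $\tau_A$ on both sides. Writing $\Delta_G(\gamma)=\gamma_1\otimes\gamma_2$, we have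
$$(\Delta_G\otimes\mathrm{id})\tau_A(\gamma)=\tau_A(\gamma_1)\otimes_{Q_A}\tau_A(\gamma_2),\qquad(\varepsilon_G\otimes\mathrm{id})\tau_A(\gamma)=\tau_A(\varepsilon_G(\gamma)).$$
Indeed in both identities the two sides are well defined by semilinearity, semilinear on both sides, and equal on the generators $[c\otimes1]$, because $\tau_A[c\otimes1]=[c\otimes1]\otimes1$.

For $Y\in\mathcal A$ with $\rho(y)=y_{(0)}\otimes y_{(1)}$ put
$$\rho_A(y\otimes u)=(y_{(0)}\otimes1)\otimes_{Q_A}\tau_A(y_{(1)})u\in F_A(Y)\otimes_{Q_A}G_A .$$
This is well defined. The assignment $y\otimes\gamma\mapsto(y\otimes1)\otimes\tau_A(\gamma)$ is balanced over $Q$, since $yq\otimes1=y\otimes\tau_A(q)$ in $F_A(Y)$ and $\tau_A(q)\tau_A(\gamma)=\tau_A(q\gamma)$. And $\rho_A(yq\otimes u)=\rho_A(y\otimes\tau_A(q)u)$, since $\rho(yq)=\rho(y)q$. It is coassociative, as both iterates give $(y_{(0)}\otimes1)\otimes\tau_A(y_{(1)})\otimes\tau_A(y_{(2)})u$. It is counital, as $y_{(0)}\otimes\tau_A(\varepsilon_G(y_{(1)}))u=y\otimes u$. So $F_A(Y)$ is a right $G_A$-comodule.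

For every right $Q_A$-module $M$ there is a natural isomorphism $M\otimes_QG\cong M\otimes_{Q_A}G_A$, $m\otimes\gamma\mapsto m\otimes(\gamma\otimes1)$, because $G_A=Q_A\otimes_QG$ along $q\mapsto q\otimes1$. It is compatible with comultiplications and counits. So a right $G_A$-comodule is in particular a right $G$-comodule, and $F_A$ becomes an exact endofunctor of $\mathcal A$. A surjection $p:A'\to A$ of factor algebras induces an epimorphism $F_{A'}(Y)\to F_A(Y)$ in $\mathcal A$. It is colinear because $\tau_A=(\mathrm{id}\otimes p)\tau_{A'}$ on $Q$ and on $G$, the latter since both sides are semilinear and agree on the $[c\otimes1]$.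

**Step 3.** This step computes $F_A$ on the objects we care about. For finite dimensional $V\in\mathcal M^C$ we have $F_A(V\otimes Q)=V\otimes Q\otimes A$. Here $\rho_A$ sends $(v\otimes1)\otimes(q\otimes a)$ to $(v_0\otimes1)\otimes_{Q_A}([v_1\otimes q]\otimes a)$, which corresponds to $(v_0\otimes1\otimes a)\otimes_Q[v_1\otimes q]$. So
$$F_A(V\otimes Q)\cong(V\otimes Q)\otimes A\cong(V\otimes Q)^{\dim A}.\tag{8}$$
In particular $F_A(Q_g)=Q_g\otimes A$, where $q\otimes u$ corresponds to $\tau_A(q)u$. By exactness, for a subobject $R\subseteq Q_g$,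
$$F_A(R)=\tau_A(R)(Q\otimes A)\subseteq Q\otimes A,\tag{9}$$
and all constituents of each $F_A(L_i)$ are among $L_1,\dots,L_t$.

**Step 4.** This step condenses all $F_A$ into one finite graph. By directedness choose $A_0$ so large that every $L_j$ occurring in some $F_A(L_i)$ occurs in $F_{A_0}(L_i)$. This is possible, as there are finitely many pairs $(i,j)$, and $F_{A'}(L_i)\to F_A(L_i)$ is epimorphic for $A'\to A$. Put $m=\dim A_0\ge1$ and write, in the Grothendieck group of $\mathcal A$,
$$[F_{A_0}(L_i)]=\sum_jn_{ji}[L_j].$$
Write $i\to j$ if $n_{ji}\ne0$. Call $\mathcal S\subseteq\{1,\dots,t\}$ closed if $i\in\mathcal S$ and $i\to j$ imply $j\in\mathcal S$. For closed $\mathcal S$ and every $A$, $F_A$ preserves the class of objects all of whose constituents are $L_i$ with $i\in\mathcal S$.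

In the example $H=k^\Gamma$, $C=k$, let $L_h=e_hQ$ for $h\in\Gamma$. For $A=H$, $F_A(L_h)=\tau_A(e_h)(Q\otimes A)$ is the sum of the one-dimensional pieces $e_uQ\otimes e_vA$ with $uv=h$. So $[F_A(L_h)]=\sum_u[L_u]$. Taking $A_0=A$, all $n_{uh}=1$, $m=|\Gamma|$, and the graph has all arrows.

## 10. A stationary weight, and $T=0$

**Step 1.** This step produces a weight $\lambda$, an additive function that replaces the length over $Q$ and is multiplied by $m$ under $F_{A_0}$. Let $\xi=[Q]$ in the Grothendieck group of finitely generated right $Q$-modules, written as a column in the basis of the simple modules. All coordinates of $\xi$ are positive, since each simple module is a quotient of $Q$. Let $M\ge0$ be the matrix of $F_{A_0}$ there. Since $F_{A_0}(Q)=Q\otimes A_0\cong Q^m$, we have $M\xi=m\xi$.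

The set $\{\lambda\ge0:\lambda\xi=1\}$ of row vectors is a nonempty compact convex set, and $P(\lambda)=m^{-1}\lambda M$ maps it to itself. Take any $\lambda$ in it and let $\lambda^{(N)}=\frac1N\sum_{r<N}P^r(\lambda)$. Then $P(\lambda^{(N)})-\lambda^{(N)}=\frac1N(P^N(\lambda)-\lambda)\to0$, so every limit point of the $\lambda^{(N)}$ is a fixed point of $P$. Let $\lambda$ now denote a fixed point. It is an additive function $\lambda\ge0$ on finitely generated right $Q$-modules with $\lambda(Q)=1$ and $\lambda(F_{A_0}(Y))=m\lambda(Y)$.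

Put $\lambda_i=\lambda(L_i)\ge0$ and $[Q_g]=\sum_i\mu_i[L_i]$, with all $\mu_i>0$. Then, by additivity and by (8),
$$\sum_j\lambda_jn_{ji}=m\lambda_i,\qquad\sum_in_{ji}\mu_i=m\mu_j.\tag{10}$$
One may picture a Markov chain on the vertices $i$ with $\lambda_i>0$, with transition probability $\lambda_jn_{ji}/(m\lambda_i)$ from $i$ to $j$. By (10) these sum to $1$ over $j$, and the masses $\lambda_i\mu_i$ are stationary. A stationary flow cannot enter a closed set from outside, because nothing flows out. Step 3 is this remark, with care for zero weights.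

**Step 2.** This step shows that every $j$ is reachable along arrows from $i_0$, where $L\cong L_{i_0}$ is a simple subobject of $Q_g$. Let $\mathcal S_L$ be the set of indices reachable from $i_0$, including $i_0$. It is closed. Let $R$ be the largest subobject of $Q_g$ with all constituents in $\mathcal S_L$. It contains $L$, so $R\ne0$. For each $A$, $F_A(R)\subseteq Q_g\otimes A\cong Q_g^{\dim A}$ has constituents in $\mathcal S_L$, so its projections to the coordinates lie in $R$, and $F_A(R)\subseteq R\otimes A$. By (9), $\tau_A(R)\subseteq R\otimes A$. So $R$ is a nonzero stable right ideal, and $R=Q$ by Lemma 5.1. Hence $\mathcal S_L=\{1,\dots,t\}$.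

**Step 3.** This step supplies the missing point of Section 8. Suppose $T\ne0$, let $V\ne0$ be a finite dimensional right subcomodule of $T$, and let $\mathcal S$ be the set of $i$ such that $L_i$ is a constituent of $V\otimes Q$. If $i\in\mathcal S$, then $F_{A_0}(L_i)$ is a subquotient of $F_{A_0}(V\otimes Q)\cong(V\otimes Q)^m$. So $\mathcal S$ is closed. We claim $i_0\in\mathcal S$.

Suppose not. Since $n_{ji}=0$ for $i\in\mathcal S$, $j\notin\mathcal S$, (10) gives
$$m\sum_{j\in\mathcal S}\lambda_j\mu_j=\sum_{j\in\mathcal S}\sum_i\lambda_jn_{ji}\mu_i=\sum_{i\in\mathcal S}m\lambda_i\mu_i+\sum_{i\notin\mathcal S}\mu_i\sum_{j\in\mathcal S}\lambda_jn_{ji}.$$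
So the last double sum is $0$. All its terms are nonnegative and $\mu_i>0$. Hence $\lambda_j=0$ whenever $i\to j$ with $i\notin\mathcal S$, $j\in\mathcal S$. Moreover, if $\lambda_i=0$ and $i\to j$, then $\lambda_j=0$, by the first equation in (10). As $\lambda(V\otimes Q)=\dim V>0$, there is $j^*\in\mathcal S$ with $\lambda_{j^*}>0$. By Step 2 there is a path from $i_0\notin\mathcal S$ to $j^*$. Its first vertex in $\mathcal S$ has weight $0$, hence so do all later ones, and $\lambda_{j^*}=0$, a contradiction.

**Step 4.** This step concludes the proof of Proposition 7.2. By Step 3, $L\cong L_{i_0}$ is a constituent of $V\otimes Q$. By (7) and Step 4 of Section 8, $\bar\rho_L=0$. Naturality for $L\subseteq Q_g$ gives $1\otimes\bar gq=\bar\rho_{Q_g}(q)=0$, i.e. $\bar gq=0$, for all $q\in L$. As $L\ne0$, Lemma 7.3 yields a contradiction. So $T=0$, and by Lemma 7.1(i) $\mathcal K=0$. $\square$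

With Proposition 3.1 we now know that $H$ is left faithfully $C$-coflat, that $C=H/HB^+$, that $\Phi$ is exact, and that $B$ is simple in $\mathcal M^H_B$.

## 11. Faithful flatness of $H$ over $B$

**Step 1.** This step proves a vanishing of $\mathrm{Tor}$ on Hopf modules. By Lemma 3.2 and exactness of $\Phi$, $?\otimes_BH$ is exact on $\mathcal M^H_B$. For $M\in\mathcal M^H_B$ the action gives an exact sequence $0\to M'\to M\otimes B\to M\to0$ in $\mathcal M^H_B$ whose middle term is $B$-free. Hence $\mathrm{Tor}_1^B(M,H)=0$.

**Step 2.** This step transfers the vanishing to $N\otimes Q$ for an arbitrary right $B$-module $N$. The space $N\otimes H$ with $(n\otimes h)b=nb_1\otimes hb_2$ and coaction $n\otimes h_1\otimes h_2$ lies in $\mathcal M^H_B$, so $\mathrm{Tor}^B_1(N\otimes H,H)=0$. Let $N\otimes Q$ be the right $B$-module with $(n\otimes q)b=nb_1\otimes qb_2$. By Step 7 of Section 4 it is the directed union of the $B$-submodules $N\otimes t^{-1}H$, $t\in\Sigma$, and left multiplication by $t$ on the second factor gives $N\otimes t^{-1}H\cong N\otimes H$.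 As $\mathrm{Tor}$ commutes with directed unions, $\mathrm{Tor}_1^B(N\otimes Q,H)=0$ for every $N$. So $N\mapsto(N\otimes Q)\otimes_BH$ is an exact functor.

**Step 3.** This step closes the second gap, with $\sigma$ in place of $S^{-1}$. There is a natural isomorphism
$$(N\otimes Q)\otimes_BH\cong(N\otimes_BH)\otimes Q,\tag{11}$$
$$(n\otimes q)\otimes x\mapsto(n\otimes x_1)\otimes qx_2,\qquad(n\otimes x)\otimes q\mapsto(n\otimes q\sigma(x_2))\otimes x_1 .$$
The first map is balanced, since $(nb_1\otimes x_1)\otimes qb_2x_2=(n\otimes b_1x_1)\otimes qb_2x_2$. For the second, recall $b_1\in B$ and that $\sigma$ is antimultiplicative: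
$$(n\otimes q\sigma(x_2)\sigma(b_2))\otimes b_1x_1=(nb_1\otimes q\sigma(x_2)\sigma(b_3)b_2)\otimes x_1=(nb\otimes q\sigma(x_2))\otimes x_1,$$
by (3). The two maps are inverse to each other, again by (3): one composite involves $qx_3\sigma(x_2)\otimes x_1=q\otimes x$, the other $x_1\otimes q\sigma(x_3)x_2=x\otimes q$.

By Step 2 and (11), $N\mapsto(N\otimes_BH)\otimes Q$ is exact. Since $Q\ne0$ is a $k$-vector space, $N\mapsto N\otimes_BH$ is exact. So $H$ is left $B$-flat.

**Step 4.** This step proves faithfulness. Suppose $N\ne0$ and $N\otimes_BH=0$. By flatness we may replace $N$ by a nonzero cyclic submodule $nB$. The map $B\to N\otimes H$, $b\mapsto(n\otimes1)b=nb_1\otimes b_2$, is a morphism of $\mathcal M^H_B$, and it is nonzero, as $1\mapsto n\otimes1$. Since $B$ is simple in $\mathcal M^H_B$, it is injective. So $B$ embeds in $N\otimes Q$ as a right $B$-module, and by flatness $H=B\otimes_BH$ embeds in $(N\otimes Q)\otimes_BH\cong(N\otimes_BH)\otimes Q=0$, a contradiction. So $H$ is left faithfully $B$-flat, and Theorem A is proved. $\blacksquare$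

## 12. The converse, uniqueness of $B$, and the bijection

We prove Theorem B. Part 3 was proved in Section 4.

**Step 1.** This step proves the equivalences in part 1. (a)$\Rightarrow$(b) and (a)$\Rightarrow$(c) are Theorem A, and the equivalence of categories is Propositions 3.1 and 7.2. (c)$\Rightarrow$(b) is Takeuchi's result, and (b)$\Rightarrow$(a) is trivial.

**Step 2.** This step proves uniqueness. Let $C=H/HB'^+$ with $B'$ a right coideal subalgebra such that $H$ is left faithfully $B'$-flat, and let $B$ be as in (1). By Lemma 2.1, $B'\subseteq B$. Conversely let $h\in B$. Lemma 3.2 for $B'$ and $M=H$ is a bijection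
$$H\otimes_{B'}H\cong C\otimes H,\qquad x\otimes y\mapsto\pi(x_1)\otimes x_2y .$$
It sends $h\otimes1$ to $\pi(h_1)\otimes h_2$ and $1\otimes h$ to $\pi(1)\otimes h$. These agree, so $h\otimes1=1\otimes h$ in $H\otimes_{B'}H$. Hence $\bar h\otimes1=\bar1\otimes h=0$ in $(H/B')\otimes_{B'}H$. For every right $B'$-module $N$ the map $N\to N\otimes_{B'}H$, $n\mapsto n\otimes1$, is injective: after applying $?\otimes_{B'}H$ it is split by the multiplication $N\otimes_{B'}H\otimes_{B'}H\to N\otimes_{B'}H$, so its kernel $N'$ satisfies $N'\otimes_{B'}H=0$, and $N'=0$ by faithful flatness. With $N=H/B'$ we get $\bar h=0$, i.e. $h\in B'$. So $B'=B$.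

**Step 3.** This step proves part 2. If $H$ is left faithfully $B$-flat, then $H$ is left $C$-coflat for $C=H/HB^+$ by part 1, so the map $B\mapsto H/HB^+$ goes between the stated sets. It is injective by Step 2 and surjective by Theorem A. $\blacksquare$
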